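# Amenable groups, property (T), and unitary equivalence of irreducible representations

## 1. Infinite dimensional representations of $\bigoplus_{\mathbb N}S_3$ and eventual equality

Start with one concrete group, $G=\bigoplus_{n\in\mathbb N}S_3$: sequences of elements of $S_3$ with all but finitely many entries trivial. The $n$-th copy of $S_3$ is generated by a 3-cycle $r_n$ and a transposition $\tau_n$, subject to $r_n^3=\tau_n^2=1$ and $\tau_nr_n\tau_n=r_n^{-1}$; generators from different copies commute.

Let $D=\bigoplus_{\mathbb N}\mathbb Z/2$ be the countable group of finitely supported $0$–$1$ sequences, let $\zeta=e^{2\pi i/3}$, and let $\mathbf 1_n\in D$ be the sequence with a single $1$ in place $n$. For each infinite $0$–$1$ sequence $s\in2^{\mathbb N}$ define operators on $\ell^2(D)$ by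
$$\pi_s(r_n)\delta_f=\zeta^{(-1)^{s_n+f_n}}\delta_f,\qquad \pi_s(\tau_n)\delta_f=\delta_{f+\mathbf 1_n}\qquad(f\in D).$$
Addition of sequences is modulo 2. Conjugating $\pi_s(r_n)$ by $\pi_s(\tau_n)$ flips the $n$-th bit of $f$, so it replaces $\zeta^{\pm1}$ by $\zeta^{\mp1}$ and gives $\pi_s(r_n)^{-1}$. The other relations are clear, so $\pi_s$ is a unitary representation of $G$.

**$\pi_s$ is irreducible.** Let $T$ commute with $\pi_s(G)$. Commuting with $\pi_s(r_n)$ gives
$$\big(\zeta^{(-1)^{s_n+f_n}}-\zeta^{(-1)^{s_n+f'_n}}\big)\langle T\delta_f,\delta_{f'}\rangle=0\quad\text{for all }n.$$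
If $f\ne f'$, they differ at some $n$, and $\zeta\neq\zeta^{-1}$, so $\langle T\delta_f,\delta_{f'}\rangle=0$. Thus $T$ is diagonal. The $\tau_n$ act by translations, which are transitive on $D$, so the diagonal of $T$ is constant.

**When are $\pi_s$ and $\pi_t$ equivalent?** Write $s\,E_0\,t$ if $s_n=t_n$ for all large $n$. If $t=s+g$ with $g\in D$, the translation $\lambda_g\delta_f=\delta_{f+g}$ commutes with the $\pi_s(\tau_n)$, and
$$\lambda_g\pi_s(r_n)\lambda_g^*\delta_f=\zeta^{(-1)^{s_n+f_n+g_n}}\delta_f=\pi_t(r_n)\delta_f .$$
So $\lambda_g$ is an equivalence. Conversely, the simultaneous eigencharacters of the $r_n$ in $\pi_s$ are exactly $r_n\mapsto\zeta^{(-1)^{a_n}}$ with $a\in s+D$. The set of these is an invariant of the equivalence class, and it determines the $E_0$-class $s+D$. Hence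
$$\pi_s\text{ is equivalent to }\pi_t\iff s\,E_0\,t. \tag{1}$$

So classifying the irreducible representations of this group is at least as hard as classifying $0$–$1$ sequences up to eventual equality. That is already too hard for real invariants: if $F:2^{\mathbb N}\to\mathbb R$ is Borel and constant on $E_0$-classes, the sets $\{F<q\}$ are tail events for the coin-tossing measure, so by Kolmogorov's zero-one law $F$ is almost everywhere constant. Since $E_0$-classes are countable, hence null, $F$ does not separate classes.

Is this as bad as it gets? Does another group have a strictly more complicated list of irreducible representations, or are all groups with infinite dimensional irreducible representations equally bad? To ask this precisely we need a way to compare classification problems.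

## 2. Borel reducibility and representation universal groups

**Definition (homomorphism, reduction).** Let $E,F$ be equivalence relations on standard Borel spaces $X,Y$. A *Borel homomorphism* from $E$ to $F$ is a Borel map $\theta:X\to Y$ with $x\,E\,y\Rightarrow\theta(x)\,F\,\theta(y)$. It is a *Borel reduction* if also $\theta(x)\,F\,\theta(y)\Rightarrow x\,E\,y$. If a reduction exists, $E$ is *Borel reducible* to $F$. $E$ is *smooth* if it is Borel reducible to equality on $\mathbb R$.

For example, the last paragraph of Section 1 shows that $E_0$ is not smooth.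

Fix a separable infinite dimensional Hilbert space $\mathcal H$. The unitary group $U(\mathcal H)$ with the strong operator topology is Polish. For a countable group $G$, the infinite dimensional irreducible unitary representations of $G$ form a standard Borel space $\mathrm{Irr}_\infty(G)\subseteq U(\mathcal H)^G$, and $\approx_G$ denotes unitary equivalence on it. By a theorem of Thoma, $G$ has an infinite dimensional irreducible representation if and only if $G$ is not abelian-by-finite; then $G$ is called *non-type I*.

In Section 1, $\pi_s(g)\delta_f$ depends on only finitely many coordinates of $s$, so $s\mapsto\pi_s$ is continuous after identifying $\ell^2(D)$ with $\mathcal H$. By (1) it is a Borel reduction of $E_0$ to $\approx_G$ for $G=\bigoplus_{\mathbb N} S_3$.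

**Definition.** A countable non-type I group $G$ is *representation universal* if $\approx_H$ is Borel reducible to $\approx_G$ for every countable non-type I group $H$.

For example, the free group $\mathbb F_\infty$ on countably many generators is representation universal. Given $H$, take a surjection $q:\mathbb F_\infty\to H$. The map $\pi\mapsto\pi\circ q$ is continuous; $\pi\circ q$ has the same image as $\pi$, so it is irreducible; and a unitary intertwines $\pi\circ q$ with $\pi'\circ q$ exactly when it intertwines $\pi$ with $\pi'$.

The conjecture we discuss says: *there exists a countable non-type I group which is not representation universal.* It is true, and the group of Section 1 is an example.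

Some vocabulary. A countable group $G$ is *amenable* if there are finite nonempty $F_n\subseteq G$ with $|F_n\triangle F_ng|/|F_n|\to0$ for every $g\in G$. For $G=\bigoplus_{\mathbb N} S_3$ take $F_n=K_n:=S_3^n$, the product of the first $n$ copies: $K_ng=K_n$ once $g\in K_n$. A countable group $\Gamma$ has *property (T)* if every unitary representation $\kappa$ of $\Gamma$ with *almost invariant vectors* (for every finite $S\subseteq\Gamma$ and $\varepsilon>0$ there is a unit vector $\xi$ with $\|\kappa_g\xi-\xi\|<\varepsilon$ for $g\in S$) has a nonzero invariant vector.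

A finite group has (T): if a unit vector satisfies $\|\kappa_g\xi-\xi\|<1$ for all $g$, the average of the $\kappa_g\xi$ is invariant and lies at distance less than $1$ from $\xi$, so it is nonzero. The group $D$ does not have (T): in $\ell^2(D)$ with translations, the normalized indicator of $D_n=\{f\in D:f_i=0\text{ for }i>n\}$ is invariant under $D_n$, so there are almost invariant vectors, while an invariant vector is a constant function in $\ell^2$ of an infinite set, hence $0$. Kazhdan's theorem: $SL_3(\mathbb Z)$ has (T).

"p.m.p." means preserving a probability measure on a standard probability space; an action is *ergodic* if invariant Borel sets are null or conull, equivalently if invariant Borel functions are almost everywhere constant. $E^X_\Gamma$ is the orbit equivalence relation of $\Gamma\curvearrowright X$.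

**Theorem A.** Let $G$ be a countable amenable non-type I group, $\Gamma$ a countable group with property (T), and $\Gamma\curvearrowright(X,m)$ an ergodic p.m.p. Borel action. If $\theta:X\to\mathrm{Irr}_\infty(G)$ is a Borel homomorphism from $E^X_\Gamma$ to $\approx_G$, then $\theta$ maps a conull set into a single $\approx_G$-class.

**Theorem B.** Let $H=\mathbb Z^3\rtimes SL_3(\mathbb Z)$, a countable non-type I group. If $G$ is a countable amenable non-type I group, then $\approx_H$ is not Borel reducible to $\approx_G$. So $G$ is not representation universal, and the conjecture is true.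

Two strengthenings are proved in Sections 8 and 9.

**Theorem C.** Theorem A holds with $\approx_G$ replaced by unitary equivalence of irreducible representations of any separable nuclear C*-algebra.

**Theorem D.** Fix a countable amenable non-type I group $G$. A countable group $\Gamma$ has property (T) if and only if for every ergodic p.m.p. action $\Gamma\curvearrowright(X,m)$, every Borel homomorphism from $E^X_\Gamma$ to $\approx_G$ maps a conull set into a single class.

## 3. Finite dimension: the trace does everything

Suppose for a moment that the representations $\pi_x=\theta(x)$ acted on $\mathbb C^d$ with $d<\infty$. For $h\in G$ the number $\tfrac1d\operatorname{tr}\pi_x(h)$ depends only on the equivalence class of $\pi_x$, so it is a $\Gamma$-invariant Borel function of $x$, hence almost everywhere constant by ergodicity. As $G$ is countable, on a conull set all $\pi_x$ have the same character, and finite dimensional irreducible representations with the same character are equivalent. We used neither amenability nor (T).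

In infinite dimensions $\pi_x(h)$ has no trace. But the formula can be read as $\operatorname{tr}(k\,\pi_x(h))$ with $k=\tfrac1d1$. In general we may allow a positive trace class operator $k(x)$ of trace one that varies with $x$, as long as it moves along with the representation when $x$ moves along its orbit. Let us make this precise and see that it suffices.

## 4. An equivariant density operator determines the class

Let $T(\mathcal H)$ and $HS(\mathcal H)$ be the trace class and Hilbert–Schmidt operators, with norms $\|\cdot\|_1,\|\cdot\|_2$, and $\langle S,T\rangle=\operatorname{tr}(T^*S)$ on $HS(\mathcal H)$. Recall $T(\mathcal H)^*=B(\mathcal H)$ via $\omega\mapsto\operatorname{tr}(T\omega)$.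

**The cocycle.** The purpose is to record how the representation moves along an orbit. Let $\theta(x)=\pi_x$ be as in Theorem A. For $g\in\Gamma$ and $x\in X$, $\pi_x\approx_G\pi_{gx}$, so there is $c\in U(\mathcal H)$ with $c\,\pi_x(h)\,c^*=\pi_{gx}(h)$ for all $h\in G$. By Schur's lemma $c$ is unique up to a scalar in $\mathbb T$. Let $\alpha(g,x)$ be its class in the Polish group $PU(\mathcal H)=U(\mathcal H)/\mathbb T$. If $c$ carries $\pi_x$ to $\pi_{hx}$ and $c'$ carries $\pi_{hx}$ to $\pi_{ghx}$, then $c'c$ carries $\pi_x$ to $\pi_{ghx}$, so by uniqueness
$$\alpha(gh,x)=\alpha(g,hx)\,\alpha(h,x)\qquad\text{for all }g,h\in\Gamma,\ x\in X. \tag{2}$$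

*Measurability.* $PU(\mathcal H)$ acts continuously on $U(\mathcal H)^G$ by conjugation. For fixed $g$, the set $\{(x,[c]):[c]\cdot\pi_x=\pi_{gx}\}$ is therefore Borel. It is the graph of $x\mapsto\alpha(g,x)$, and a map between standard Borel spaces with Borel graph is Borel.

*Action on operators.* $PU(\mathcal H)$ acts isometrically on $T(\mathcal H)$ and on $HS(\mathcal H)$ by $[c]\cdot T=cTc^*$. The action is jointly continuous: for the rank one operator $T=\langle\cdot,\eta\rangle\xi$ we have $cTc^*=\langle\cdot,c\eta\rangle c\xi$, which depends continuously on $c$, and one passes to all $T$ by density of the finite rank operators and isometry.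

**Proposition 1.** Suppose there are a conull $\Gamma$-invariant Borel set $X_0$ and a Borel map $k:X_0\to T(\mathcal H)$ with $k(x)\ge0$, $\operatorname{tr}k(x)=1$, and $k(gx)=\alpha(g,x)\cdot k(x)$ for all $g\in\Gamma$, $x\in X_0$. Then $\theta$ maps a conull set into a single $\approx_G$-class.

*Proof.* **Form invariant functions.** For $h\in G$ put $\varphi_x(h)=\operatorname{tr}(k(x)\pi_x(h))$. This is Borel in $x$, since $(k,u)\mapsto\operatorname{tr}(ku)$ is continuous on $T(\mathcal H)\times U(\mathcal H)$. If $c$ represents $\alpha(g,x)$, then
$$\varphi_{gx}(h)=\operatorname{tr}\big(c\,k(x)c^*\,\pi_{gx}(h)\big)=\operatorname{tr}\big(c\,k(x)c^*\,c\,\pi_x(h)c^*\big)=\varphi_x(h).$$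
By ergodicity each $x\mapsto\varphi_x(h)$ is almost everywhere constant. As $G$ is countable, there are a function $\varphi$ on $G$ and a conull $X_1\subseteq X_0$ with $\varphi_x=\varphi$ for all $x\in X_1$.

**Recover $\pi_x$ from $\varphi$.** Let $x\in X_1$ and let $G$ act on $HS(\mathcal H)\cong\mathcal H\otimes\overline{\mathcal H}$ by left multiplication by $\pi_x(\cdot)$. This is the representation $\pi_x\otimes1$, a multiple of $\pi_x$. The unit vector $k(x)^{1/2}$ satisfies
$$\langle\pi_x(h)k(x)^{1/2},k(x)^{1/2}\rangle=\operatorname{tr}\big(k(x)^{1/2}\pi_x(h)k(x)^{1/2}\big)=\varphi(h).$$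
So $\varphi$ is a normalized positive definite function, and by uniqueness of the GNS construction its GNS representation is equivalent to the cyclic subrepresentation generated by $k(x)^{1/2}$. Since $\pi_x(G)'=\mathbb C1$, the commutant of $\pi_x\otimes1$ is $1\otimes B(\overline{\mathcal H})$, so every subrepresentation is of the form $\pi_x\otimes1_K$ for a closed subspace $K$. Here $K\neq0$.

**Compare two points.** If $x,y\in X_1$, then $\pi_x\otimes1_K$ and $\pi_y\otimes1_L$ are both equivalent to the GNS representation of $\varphi$, with $K,L\ne0$. Restrict an intertwining unitary to a copy $\mathcal H\otimes\xi$ with $\xi\in K$ a unit vector, and follow it by a coordinate map $\mathcal H\otimes L\to\mathcal H$, chosen so that the result is nonzero. This is a nonzero intertwiner from $\pi_x$ to $\pi_y$. By Schur's lemma it is a multiple of a unitary, so $\pi_x\approx_G\pi_y$. $\square$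

Everything now depends on finding $k$. In Section 3 it was $\tfrac1d1$, which is not available here.

## 5. Averages over $G$, and why their limit is useless

A constant map $k(x)=\omega_0$ has no reason to be equivariant: $\alpha(g,x)$ moves $\omega_0$ to $c\,\omega_0c^*$, and we have no control over $c$. Since $G$ is amenable, the sensible next try is to average over $G$ and pass to a limit. For a representation $\pi$ put
$$\Psi^\pi_n(\omega)=|F_n|^{-1}\sum_{h\in F_n}\pi(h)\,\omega\,\pi(h)^*,\qquad\omega\in T(\mathcal H). \tag{3}$$

Test this on the representations $\pi_s$ of Section 1, with $F_n=K_n$ and $\omega_0$ the projection onto $\mathbb C\delta_0$. Let $V_n\subseteq\ell^2(D)$ be spanned by the $\delta_f$ with $f\in D_n$, so $\dim V_n=2^n$, and let $P_n$ be the projection onto $V_n$. The group $K_n$ leaves $V_n$ invariant and acts irreducibly on it, by the argument of Section 1 restricted to $r_i,\tau_i$ with $i\le n$. The average $\Psi_n^{\pi_s}(\omega_0)$ lives on $V_n$, commutes with $K_n$ and has trace $1$, so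
$$\Psi_n^{\pi_s}(\omega_0)=2^{-n}P_n .$$
This computation contains one piece of good news and two of bad.

Good: starting from the projection onto $\mathbb C\delta_f$ instead, with $f\in D_N$, we get the same operator $2^{-n}P_n$ for all $n\ge N$. The average forgets where it started.

Bad: as $n\to\infty$ the mass escapes. For rank one $S=\langle\cdot,\eta\rangle\xi$ we have $|\operatorname{tr}(2^{-n}P_nS)|\le2^{-n}\|\xi\|\|\eta\|\to0$ and $|\operatorname{tr}(2^{-n/2}P_nS)|\to0$. By density, the averages tend to $0$ weakly against compact operators, and their square roots, which are unit vectors, tend weakly to $0$ in $HS(\mathcal H)$.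

Worse: a limit in the dual of $B(\mathcal H)$ does exist as a state, and one may hope to run Proposition 1 with it. But for $g\in K_N$ and $n\ge N$, the representation of $K_n$ on $V_n$ is the $n$-fold tensor product of the two dimensional irreducible representation $\rho$ of $S_3$ (label the basis of the $i$-th factor by $s_i+f_i$), so
$$2^{-n}\operatorname{tr}\big(P_n\pi_s(g)\big)=\prod_{i\le N}\tfrac12\operatorname{tr}\rho(g_i).$$
The limit function on $G$ is the same for every $s$, while the $\pi_s$ fall into uncountably many classes. The recovery part of Proposition 1 needs a genuine trace class operator, and the limit is not one.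

So the limit must not be taken. What we keep is the good news: at each finite stage the average is a density operator that has almost forgotten its starting point, so it is *almost* equivariant. Turning almost invariance into invariance, without a limit, is what property (T) of the *other* group $\Gamma$ does.

## 6. Proof of Theorem A

**Lemma 2 (averages forget).** Let $G$ be amenable with sets $F_n$ as in Section 2, let $\pi$ be an irreducible representation of $G$ on $\mathcal H$, and let $\Psi_n^\pi$ be as in (3). If $\operatorname{tr}\omega=0$, then $\|\Psi_n^\pi(\omega)\|_1\to0$.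

*Proof.* First take $\omega=\eta-\pi(g)\eta\pi(g)^*$ with $\eta\in T(\mathcal H)$, $g\in G$. Then
$$\Psi_n^\pi(\omega)=|F_n|^{-1}\Big(\sum_{h\in F_n}\pi(h)\eta\pi(h)^*-\sum_{h\in F_ng}\pi(h)\eta\pi(h)^*\Big),$$
so $\|\Psi_n^\pi(\omega)\|_1\le\|\eta\|_1\,|F_n\triangle F_ng|/|F_n|\to0$. The same holds for finite linear combinations of such $\omega$.

Next we show that these combinations are dense in $\{\operatorname{tr}\omega=0\}$. Each such $\omega$ has trace zero. An operator $T\in B(\mathcal H)=T(\mathcal H)^*$ annihilates all of them if and only if $\operatorname{tr}\big((T-\pi(g)^*T\pi(g))\eta\big)=0$ for all $\eta,g$, that is, $T\in\pi(G)'=\mathbb C1$. So the annihilator of their span is $\mathbb C1$, and by Hahn–Banach their closed span is $\{\omega:\operatorname{tr}\omega=0\}$.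

Finally, $\|\Psi_n^\pi(\omega)\|_1\le\|\omega\|_1$, so the convergence extends to the closed span. $\square$

**Lemma 3 (Powers–Størmer inequality).** For trace class $a,b\ge0$, $\ \|a^{1/2}-b^{1/2}\|_2^2\le\|a-b\|_1$.

*Proof.* Let $P=a^{1/2}$, $Q=b^{1/2}$, and let $(e_i)$ be an orthonormal eigenbasis of the compact self-adjoint operator $P-Q$, with $(P-Q)e_i=\lambda_ie_i$. Since $P^2-Q^2=\tfrac12\big((P-Q)(P+Q)+(P+Q)(P-Q)\big)$,
$$|\langle(a-b)e_i,e_i\rangle|=|\lambda_i|\,\langle(P+Q)e_i,e_i\rangle\ge|\lambda_i|\,|\langle(P-Q)e_i,e_i\rangle|=\lambda_i^2,$$
because $P,Q\ge0$. Sum over $i$; the left side sums to at most $\|a-b\|_1$. $\square$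

In particular $a\mapsto a^{1/2}$ is continuous from $T(\mathcal H)_+$ to $HS(\mathcal H)$.

Now let $G,\Gamma,X,m,\theta$ be as in Theorem A, with $\pi_x$ and $\alpha$ as in Section 4.

**Step 1: a representation of $\Gamma$ whose invariant vectors are equivariant fields.** On $L^2(X,HS(\mathcal H))$ put
$$(\kappa_gf)(x)=\alpha(g,g^{-1}x)\cdot f(g^{-1}x). \tag{4}$$
The right side is measurable, because $\alpha(g,\cdot)$ is Borel and the action on $HS(\mathcal H)$ is continuous. Since the action on $HS(\mathcal H)$ is linear and isometric and $m$ is invariant, $\kappa_g$ is a linear isometry. By (2),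
$$(\kappa_g\kappa_hf)(x)=\alpha(g,g^{-1}x)\,\alpha(h,h^{-1}g^{-1}x)\cdot f(h^{-1}g^{-1}x)=\alpha(gh,(gh)^{-1}x)\cdot f((gh)^{-1}x),$$
so $\kappa$ is a unitary representation of $\Gamma$.

**Step 2: $\kappa$ has almost invariant vectors.** This is where amenability of $G$ enters. Fix a rank one projection $\omega_0$ and put
$$k_n(x)=\Psi_n^{\pi_x}(\omega_0)\ge0,\qquad\operatorname{tr}k_n(x)=1,\qquad f_n(x)=k_n(x)^{1/2}.$$
The operator $k_n(x)$ depends continuously on $\pi_x$, and the square root is continuous, so $f_n$ is Borel; and $\|f_n(x)\|_2^2=\operatorname{tr}k_n(x)=1$, so $f_n$ is a unit vector. Fix $g\in\Gamma$, and for $x\in X$ let $c$ represent $\alpha(g,x)$. Since $c\,\pi_x(h)=\pi_{gx}(h)\,c$,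
$$\alpha(g,x)\cdot k_n(x)=|F_n|^{-1}\sum_{h\in F_n}c\,\pi_x(h)\omega_0\pi_x(h)^*c^*=\Psi_n^{\pi_{gx}}(c\,\omega_0c^*), \tag{5}$$
while $k_n(gx)=\Psi_n^{\pi_{gx}}(\omega_0)$. Thus both are averages *for the same representation* $\pi_{gx}$, from two starting points. Substituting $gx$ for $x$ in the integral, then using $c\,k^{1/2}c^*=(c\,kc^*)^{1/2}$ and Lemma 3,
$$\|\kappa_gf_n-f_n\|^2=\int_X\|\alpha(g,x)\cdot f_n(x)-f_n(gx)\|_2^2\,dm(x)\le\int_X\big\|\Psi_n^{\pi_{gx}}(c\,\omega_0c^*-\omega_0)\big\|_1\,dm(x).$$
For fixed $x$, the operator $c\,\omega_0c^*-\omega_0$ has trace $0$ and does not depend on $n$, so by Lemma 2 the integrand tends to $0$ at every $x$. It is bounded by $2$, and it is Borel since $c\,\omega_0c^*=\alpha(g,x)\cdot\omega_0$. By dominated convergence, $\|\kappa_gf_n-f_n\|\to0$ for every $g\in\Gamma$.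

No uniformity in $x$ was needed, and we never had to control $c$.

**Step 3: from almost invariant to equivariant.** By property (T) there is $0\neq f\in L^2(X,HS(\mathcal H))$ with $\kappa_gf=f$ for all $g$. Choose a Borel representative. Putting $gx$ for $x$ in (4), for each $g$ we get $f(gx)=\alpha(g,x)\cdot f(x)$ for a.e. $x$. Let $X_0$ be the set of $x$ for which this holds for all $g\in\Gamma$. It is Borel, and conull since $\Gamma$ is countable. It is invariant: if $x\in X_0$, then $f(ghx)=\alpha(gh,x)\cdot f(x)=\alpha(g,hx)\alpha(h,x)\cdot f(x)=\alpha(g,hx)\cdot f(hx)$. The function $\|f(x)\|_2$ is $\Gamma$-invariant on $X_0$, hence a.e. constant by ergodicity, and the constant is not $0$. Shrinking $X_0$ to the invariant conull subset where $\|f(x)\|_2$ has this value, and rescaling, we may assume $\|f(x)\|_2=1$ on $X_0$.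

Put $k(x)=f(x)f(x)^*\ge0$. It is Borel, since $\|ab\|_1\le\|a\|_2\|b\|_2$ makes multiplication $HS\times HS\to T(\mathcal H)$ continuous. Moreover $\operatorname{tr}k(x)=\|f(x)\|_2^2=1$, and with $c$ representing $\alpha(g,x)$,
$$k(gx)=c\,f(x)c^*\,c\,f(x)^*c^*=\alpha(g,x)\cdot k(x).$$

**Step 4: conclusion.** Proposition 1 applies to $k$. This proves Theorem A. $\blacksquare$

**Why (T) cannot be dropped.** Take $G=\bigoplus_{\mathbb N} S_3$, $\Gamma=D$ acting on $X=2^{\mathbb N}$ by translation with the coin-tossing measure, and $\theta(s)=\pi_s$ from Section 1. The action is ergodic by the zero-one law and $E_D^X=E_0$. By (1) $\theta$ is a reduction, so each class has countable, hence null, preimage. Here $\alpha(g,s)=[\lambda_g]$, and with $\omega_0$ the projection onto $\mathbb C\delta_0$, $f_n(s)=2^{-n/2}P_n$ is exactly invariant under $D_n$. Steps 1 and 2 work perfectly; Step 3 fails, as it must.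

## 7. The group $\mathbb Z^3\rtimes SL_3(\mathbb Z)$: proof of Theorem B

We now need one group $H$ whose representations encode the orbits of a property (T) group. The construction repeats Section 1, with $\mathbb Z^3$ in the role of the $r_n$ and $SL_3(\mathbb Z)$ in the role of the $\tau_n$.

**Step 1: an ergodic, essentially free action.** Let $\Gamma=SL_3(\mathbb Z)$ act on $\widehat{\mathbb Z^3}=\mathbb T^3$ by $(A\chi)(v)=\chi(A^{-1}v)$. These are automorphisms of the compact group $\mathbb T^3$, so they preserve its Haar measure $m$.

*Ergodic.* If $v\in\mathbb Z^3$ has $v_i\neq0$, choose $j\neq i$; the elementary matrices adding $n$ times coordinate $i$ to coordinate $j$ give infinitely many vectors in $\Gamma v$. So nonzero orbits of $\Gamma$ on $\mathbb Z^3$ are infinite. Expand an invariant $F\in L^2(\mathbb T^3)$ as $F(\chi)=\sum_va_v\chi(v)$. Since $(A^{-1}\chi)(v)=\chi(Av)$, invariance says that $a$ is constant on $\Gamma$-orbits. As $\sum|a_v|^2<\infty$, $a_v=0$ for $v\ne0$, and $F$ is constant.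

*Essentially free.* Let $A\ne1$ and choose $v$ with $w=A^{-1}v-v\ne0$. If $A\chi=\chi$, then $\chi(w)=1$. The map $\chi\mapsto\chi(w)$ is a continuous surjective homomorphism $\mathbb T^3\to\mathbb T$, so it carries Haar measure to Haar measure, and $\{\chi:\chi(w)=1\}$ is null. Hence the set $X\subseteq\mathbb T^3$ of points with trivial stabilizer, whose complement is a countable union of closed null sets, is Borel and conull. It is invariant because stabilizers along an orbit are conjugate.

**Step 2: a representation of $H$ for each $\chi\in X$.** On $\ell^2(\Gamma)$ put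
$$(\pi_\chi(v)f)(A)=(A\chi)(v)f(A),\qquad(\pi_\chi(B)f)(A)=f(B^{-1}A)\qquad(v\in\mathbb Z^3,\ A,B\in\Gamma).$$
The relation to check in $H$ is $BvB^{-1}=Bv$. Indeed,
$$(\pi_\chi(B)\pi_\chi(v)\pi_\chi(B)^{-1}f)(A)=(B^{-1}A\chi)(v)f(A)=\chi(A^{-1}Bv)f(A)=(A\chi)(Bv)f(A).$$
So $\pi_\chi$ is a representation of $H$. Each $(A\chi)(v)$ is continuous in $\chi$ and has modulus one, so $\chi\mapsto\pi_\chi$ is continuous for the strong operator topology.

**Step 3: $\pi_\chi$ is irreducible.** If $T$ commutes with $\pi_\chi(\mathbb Z^3)$, then $\big((A\chi)(v)-(A'\chi)(v)\big)\langle T\delta_A,\delta_{A'}\rangle=0$ for all $v$. The characters $A\chi$ $(A\in\Gamma)$ are distinct since $\chi$ has trivial stabilizer, so $T$ is diagonal. If $T$ also commutes with the left translations, which are transitive on $\Gamma$, then $T$ is scalar.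

So $H$ has infinite dimensional irreducible representations: it is non-type I.

**Step 4: $\pi_\chi\approx_H\pi_{\chi'}\iff\Gamma\chi=\Gamma\chi'$.** If $\chi'=C\chi$, the unitary $(Rf)(A)=f(AC)$ commutes with left translations, and
$$(R\pi_\chi(v)f)(A)=(AC\chi)(v)f(AC)=(A\chi')(v)(Rf)(A)=(\pi_{\chi'}(v)Rf)(A).$$
So $R$ intertwines $\pi_\chi$ and $\pi_{\chi'}$. Conversely, let $f\ne0$ satisfy $\pi_\chi(v)f=\psi(v)f$ for all $v\in\mathbb Z^3$. Where $f(A)\neq0$ we get $\psi=A\chi$. Hence $\Gamma\chi$ is the set of eigencharacters of $\pi_\chi|_{\mathbb Z^3}$, an invariant of the equivalence class.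

Thus $\chi\mapsto\pi_\chi$ is a Borel reduction of $E_\Gamma^X$ to $\approx_H$.

**Step 5: no reduction to $\approx_G$.** Suppose $\approx_H$ were Borel reducible to $\approx_G$ with $G$ countable, amenable and non-type I. Composing gives a Borel reduction $\theta$ of $E_\Gamma^X$ to $\approx_G$. Since $SL_3(\mathbb Z)$ has (T), Theorem A gives a conull $X_1\subseteq X$ that $\theta$ maps into one $\approx_G$-class. Since $\theta$ is a reduction, $X_1$ lies in one $\Gamma$-orbit. That orbit is countable, hence $m$-null: a contradiction. So $G$ is not representation universal.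

**Step 6: such groups exist.** $G=\bigoplus_{\mathbb N}S_3$ is amenable (Section 2) and has infinite dimensional irreducible representations (Section 1). One can also verify Thoma's criterion: an abelian subgroup of $S_3^n$ has abelian projections to the factors, each of order at most $3$, so it has order at most $3^n$ and index at least $2^n$. Projecting $G$ onto $S_3^n$, every abelian subgroup of $G$ has index at least $2^n$ for every $n$, so $G$ is not abelian-by-finite. Hence $G$ is a countable non-type I group that is not representation universal. This proves Theorem B and the conjecture. $\blacksquare$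

**Corollary.** If $G$ is countable amenable non-type I, then $\approx_G$ is strictly below $\approx_{\mathbb F_\infty}$ in Borel reducibility. Moreover the countable Borel equivalence relation $E^X_{SL_3(\mathbb Z)}$ above, and hence a universal countable Borel equivalence relation, is not Borel reducible to $\approx_G$.

*Proof.* $\approx_G$ reduces to $\approx_{\mathbb F_\infty}$ because $\mathbb F_\infty$ is representation universal. If $\approx_{\mathbb F_\infty}$ reduced to $\approx_G$, then so would $\approx_H$, contradicting Theorem B. Step 5 shows that $E_\Gamma^X$ does not reduce to $\approx_G$. A countable Borel equivalence relation (one with countable classes) is universal if every such relation reduces to it; in particular $E_\Gamma^X$ does, so a universal one cannot reduce to $\approx_G$. $\square$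

Theorem B shows that every representation universal countable group is non-amenable. The argument does not settle the converse, whether every countable non-amenable group is representation universal; the conjecture does not need it.

## 8. Nuclear C*-algebras: proof of Theorem C

Amenability of $G$ entered only through Lemma 2. For a C*-algebra $A$ there are no finite sets to average over; the substitute is an approximate diagonal.

**Definition.** Let $A\hat\otimes A$ be the projective tensor product, with $b(a\otimes a')=ba\otimes a'$, $(a\otimes a')b=a\otimes a'b$, and $\mu(a\otimes a')=aa'$. A (sequential) *bounded approximate diagonal* is a sequence $d_n\in A\hat\otimes A$ with $\|d_n\|\le C$, $\|b\,d_n-d_nb\|\to0$ and $\mu(d_n)b\to b$ for all $b\in A$.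

For example, in the $p\times p$ matrices with matrix units $e_{ij}$, $d=\tfrac1p\sum_{i,j}e_{ij}\otimes e_{ji}$ satisfies $e_{kl}d=\tfrac1p\sum_je_{kj}\otimes e_{jl}=d\,e_{kl}$ and $\mu(d)=1$. For an amenable group, $d_n=|F_n|^{-1}\sum_{h\in F_n}h^{-1}\otimes h$ in $C^*(G)$ has $\mu(d_n)=1$. Substituting $h=h'g$ shows $g\,d_n=|F_n|^{-1}\sum_{h'\in F_ng^{-1}}h'^{-1}\otimes h'g$, so $\|g\,d_n-d_ng\|\le|F_ng^{-1}\triangle F_n|/|F_n|\to0$.

By Haagerup (*All nuclear C\*-algebras are amenable*, Invent. Math. 74 (1983)), a nuclear C*-algebra $A$ is amenable as a Banach algebra, and by Johnson it then has a bounded approximate diagonal that is a net. When $A$ is separable, choose $d_n$ from the net so that the two conditions hold within $1/n$ for the first $n$ elements of a countable dense set; boundedness extends them to all $b$. So we have a sequence.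

**Setup.** Let $A$ be separable nuclear and $\Gamma\curvearrowright(X,m)$ as in Theorem A. The dimension of $\theta(x)$ is $\Gamma$-invariant, hence a.e. constant, so after discarding an invariant null set all $\pi_x=\theta(x)$ lie in $\mathrm{Irr}(A,\mathcal H)$ for one separable $\mathcal H$, of any dimension. (Representations are nondegenerate; the Borel structure is generated by $\pi\mapsto\langle\pi(a)\xi,\eta\rangle$.) Define $\alpha(g,x)$ as before. It is Borel: on bounded sets of $B(\mathcal H)$ with the weak operator topology, $(c,T)\mapsto cTc^*$ is jointly continuous, since $\langle cTc^*\xi,\eta\rangle=\langle Tc^*\xi,c^*\eta\rangle$. So the graph $\{(x,[c]):c\,\pi_x(a)c^*=\pi_{gx}(a),\ a\text{ in a countable dense set}\}$ is Borel. The cocycle identity (2) and the representation $\kappa$ in (4) are as before.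

**Step 1: averaging operators.** For $d=\sum_ka_k\otimes b_k$ with $\sum_k\|a_k\|\|b_k\|<\infty$ put
$$\Psi_d^\pi(\omega)=\sum_k\pi(b_k)\,\omega\,\pi(a_k)\in T(\mathcal H).$$
This is well defined, as it comes from a bounded bilinear map, and $\|\Psi_d^\pi(\omega)\|_1\le\|d\|\|\omega\|_1$. (For the matrix example it is $\tfrac1p\operatorname{tr}(\omega)1$ in the defining representation; for $d_n$ in $C^*(G)$ it is the average (3).) Two facts replace what we knew for groups.

*Traces are asymptotically preserved.* We have $\operatorname{tr}\Psi_d^\pi(\omega)=\sum_k\operatorname{tr}(\omega\,\pi(a_kb_k))=\operatorname{tr}(\omega\,\pi(\mu(d)))$. The operators $\pi(\mu(d_n))$ are bounded by $C$ and $\pi(\mu(d_n))\pi(b)\xi\to\pi(b)\xi$, so by nondegeneracy they converge strongly to $1$, and $\operatorname{tr}\Psi_{d_n}^\pi(\omega)\to\operatorname{tr}\omega$.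

*Averages forget.* For $b\in A$ and $\eta\in T(\mathcal H)$,
$$\Psi_d^\pi(\pi(b)\eta-\eta\pi(b))=\sum_k\big(\pi(b_kb)\eta\pi(a_k)-\pi(b_k)\eta\pi(ba_k)\big)=\Psi^\pi_{db-bd}(\eta),$$
so $\|\Psi_{d_n}^\pi([\pi(b),\eta])\|_1\le\|d_nb-bd_n\|\|\eta\|_1\to0$. An operator $T$ annihilates all commutators $[\pi(b),\eta]$ iff $\operatorname{tr}\big((T\pi(b)-\pi(b)T)\eta\big)=0$ for all $b,\eta$, i.e. iff $T\in\pi(A)'=\mathbb C1$. As in Lemma 2, the commutators span a dense subspace of the trace-zero operators, and since $\|\Psi_{d_n}^\pi\|\le C$, $\|\Psi_{d_n}^\pi(\omega)\|_1\to0$ whenever $\operatorname{tr}\omega=0$.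

**Step 2: almost invariant elements of $L^1$.** Let $\omega_0=\langle\cdot,\xi\rangle\xi$ be a rank one projection and $\omega_n(x)=\Psi_{d_n}^{\pi_x}(\omega_0)$. For $S\in B(\mathcal H)$, $\operatorname{tr}\big(S\,\pi_x(b)\omega_0\pi_x(a)\big)=\langle S\pi_x(b)\xi,\pi_x(a^*)\xi\rangle$ is Borel in $x$ (expand in an orthonormal basis), so $\omega_n$ is weakly Borel, hence Borel, as $T(\mathcal H)$ is separable. Formula (4) also defines an isometric action $\kappa$ of $\Gamma$ on $L^1(X,T(\mathcal H))$. As in (5), with $c$ representing $\alpha(g,x)$,
$$\alpha(g,x)\cdot\omega_n(x)-\omega_n(gx)=\Psi_{d_n}^{\pi_{gx}}(c\,\omega_0c^*-\omega_0).$$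
Its norm tends to $0$ at every $x$ and is at most $2C$, so $\|\kappa_g\omega_n-\omega_n\|_{L^1}\to0$ for every $g\in\Gamma$.

Here is the new difficulty: $\omega_n(x)$ need not be positive, since $d_n$ is not an average of conjugations, so we cannot take square roots. The remaining steps replace $\omega_n$ by positive elements. For this a limit in a large dual space is harmless, because we return to trace class operators afterwards.

**Step 3: an invariant state.** $L^1(X,T(\mathcal H))$ is the predual of the von Neumann algebra $\mathcal B=L^\infty(X)\bar\otimes B(\mathcal H)$, via $\langle F,b\rangle=\int\operatorname{tr}(F(x)b(x))\,dm(x)$. Put $(\sigma_gb)(x)=\alpha(g,g^{-1}x)\cdot b(g^{-1}x)$; by (2) this is an action of $\Gamma$ on $\mathcal B$ by $*$-automorphisms. Since (2) gives $\alpha(g^{-1},gx)=\alpha(g,x)^{-1}$,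
$$\langle\kappa_gF,b\rangle=\int\operatorname{tr}\big(F(x)\;\alpha(g,x)^{-1}\!\cdot b(gx)\big)\,dm(x)=\langle F,\sigma_{g^{-1}}b\rangle. \tag{6}$$
The $\omega_n$ are bounded by $C$ in $\mathcal B^*$; let $\Lambda\in\mathcal B^*$ be a weak* cluster point. By (6) and Step 2, $\Lambda\circ\sigma_{g^{-1}}=\Lambda$ for all $g$. By Step 1 and dominated convergence, $\Lambda(1)=\lim\int\operatorname{tr}\omega_n\,dm=1$. Replace $\Lambda$ by its hermitian part $b\mapsto\tfrac12\big(\Lambda(b)+\overline{\Lambda(b^*)}\big)$, again invariant with value $1$ at $1$. Its Jordan decomposition $\Lambda=\Lambda_+-\Lambda_-$, with $\|\Lambda\|=\|\Lambda_+\|+\|\Lambda_-\|$, is unique. Composing with the automorphism $\sigma_g$ gives another such decomposition of $\Lambda\circ\sigma_g=\Lambda$, so $\Lambda_+\circ\sigma_g=\Lambda_+$. As $\Lambda_+(1)\ge\Lambda(1)=1$, normalizing $\Lambda_+$ gives a $\Gamma$-invariant state $\Phi$ on $\mathcal B$.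

**Step 4: back to density operators.** Normal states are weak* dense among all states: otherwise Hahn–Banach would give a self-adjoint $b\in\mathcal B$ with $\Phi'(b)>\sup\{\psi(b):\psi\text{ a normal state}\}=\max\operatorname{spec}(b)$ for some state $\Phi'$, which is impossible. So there is a net of normal states $\psi_i\to\Phi$ weak*. By (6), for each $g$ and $b$, $(\kappa_g\psi_i-\psi_i)(b)=\psi_i(\sigma_{g^{-1}}b)-\psi_i(b)\to0$. Hence for each finite $S\subseteq\Gamma$, $0$ is in the weak closure of the convex set
$$\{(\kappa_g\psi-\psi)_{g\in S}:\psi\text{ a normal state}\}\subseteq L^1(X,T(\mathcal H))^S,$$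
and so, by Hahn–Banach, in its norm closure. Exhausting $\Gamma$ by finite sets, we get $k_n\in L^1(X,T(\mathcal H)_+)$ of norm one with $\|\kappa_gk_n-k_n\|_1\to0$ for all $g\in\Gamma$.

**Step 5: conclusion.** Now square roots make sense. The $k_n^{1/2}$ are unit vectors in $L^2(X,HS(\mathcal H))$ with $\kappa_g(k_n^{1/2})=(\kappa_gk_n)^{1/2}$, and Lemma 3, integrated over $X$, gives $\|\kappa_gk_n^{1/2}-k_n^{1/2}\|^2\le\|\kappa_gk_n-k_n\|_1\to0$. So $\kappa$ has almost invariant vectors, and Step 3 of Section 6, which never mentions $G$, produces the equivariant density $k$. In Proposition 1 use $\varphi_x(a)=\operatorname{tr}(k(x)\pi_x(a))$, first for $a$ in a countable dense subset of $A$. These are Borel invariant functions of $x$, hence a.e. constant, and by continuity $\varphi_x$ is one fixed positive functional $\varphi$ for $x$ in a conull set. Left multiplication by $\pi_x(A)$ on $HS(\mathcal H)$ is a multiple of $\pi_x$, and by nondegeneracy $k(x)^{1/2}$ is a cyclic vector for the subrepresentation on the closure of $\pi_x(A)k(x)^{1/2}$, with vector functional $\varphi$. By uniqueness of GNS, the GNS representation of $\varphi$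 is a nonzero multiple of $\pi_x$, and two points of the conull set are compared as in Proposition 1. $\blacksquare$

## 9. Groups without property (T): proof of Theorem D

If $\Gamma$ has (T), the condition in Theorem D is Theorem A. For the converse we must construct, for any $\Gamma$ without (T), an ergodic action and a homomorphism that does not concentrate on one class. The example at the end of Section 6 is the pattern: first map to $E_0$, then map $E_0$ to $\approx_G$.

**Definition.** An ergodic p.m.p. action $\Gamma\curvearrowright(X,m)$ is *not strongly ergodic* if there are $\delta>0$ and Borel sets $B_n$ with $\delta\le m(B_n)\le1-\delta$ and $m(gB_n\triangle B_n)\to0$ for all $g\in\Gamma$.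

For example, let $D$ act by translation on $2^{\mathbb N}$ and $B_n=\{x:x_n=1\}$. Then $m(B_n)=\tfrac12$, and $gB_n=B_n$ as soon as $g_n=0$, so this ergodic action is not strongly ergodic.

**Step 1: a homomorphism to $E_0$.** Let $\Gamma$ be a countable group without (T). By Connes–Weiss (*Property T and asymptotically invariant sequences*, Israel J. Math. 37 (1980)) there is an ergodic p.m.p. action $\Gamma\curvearrowright(X,m)$ that is not strongly ergodic; take $\delta$ and $B_n$ as above. Enumerate $\Gamma=\{g_1,g_2,\dots\}$ and pass to a subsequence with $m(g_iB_n\triangle B_n)<2^{-n}$ for $i\le n$; then $\sum_nm(gB_n\triangle B_n)<\infty$ for every $g$. Define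
$$\beta:X\to2^{\mathbb N},\qquad\beta(x)=(1_{B_n}(x))_n .$$
(In the example $\beta$ is the identity.) Since $1_{B_n}(gx)=1_{g^{-1}B_n}(x)$, Borel–Cantelli gives, for each $g$, that a.e. $x$ lies in only finitely many $g^{-1}B_n\triangle B_n$, i.e. $\beta(gx)\,E_0\,\beta(x)$. Let $X_0$ be the set of $x$ for which this holds for all $g\in\Gamma$. It is Borel and conull. It is invariant: for $x\in X_0$, $\beta(ghx)\,E_0\,\beta(x)\,E_0\,\beta(hx)$.

**Step 2: $\beta$ does not concentrate on one class.** Suppose $\beta$ mapped a conull set into the $E_0$-class of $s\in2^{\mathbb N}$. Then $1_{B_n}(x)-s_n\to0$ for a.e. $x$, and by dominated convergence $m(B_n)-s_n\to0$. But $s_n\in\{0,1\}$ and $\delta\le m(B_n)\le1-\delta$, so $|m(B_n)-s_n|\ge\delta$: a contradiction.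

**Step 3: $E_0$ is Borel reducible to $\approx_G$.** For $G=\bigoplus_{\mathbb N}S_3$ this was done by hand in Section 1. In general we use two theorems.

*$\approx_G$ is Borel.* By Schur's lemma, $\pi\approx_G\sigma$ iff there is a nonzero $T$ in the unit ball of $B(\mathcal H)$ with $T\pi(g)=\sigma(g)T$ for all $g\in G$. The unit ball is compact and metrizable in the weak operator topology. The condition $T\pi(g)=\sigma(g)T$ is closed in $(\pi,\sigma,T)$, since $\langle T\pi(g)\xi,\eta\rangle$ and $\langle T\xi,\sigma(g)^*\eta\rangle$ are jointly continuous. With an orthonormal basis $(e_i)$, the sets $\{T:|\langle Te_i,e_j\rangle|\ge1/n\}$ are compact and their union is $\{T\neq0\}$. The projection of a closed set along a compact factor is closed, so $\approx_G$ is a countable union of closed sets.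

*$\approx_G$ is not smooth.* By Glimm (1961), the unitary dual of a non-type I group is not smooth: unitary equivalence on the space of all irreducible representations, of all dimensions, is not smooth. (By Thoma's theorem the countable groups called non-type I here are the same as those that are not of type I in the operator algebraic sense.) The part of dimension $d<\infty$ is smooth, since equivalence there is the orbit relation of the compact group $U(d)$; concretely, $\pi\mapsto(\operatorname{tr}\pi(g))_{g\in G}$ is a continuous complete invariant with values in $\mathbb C^G$. If $\approx_G$ on $\mathrm{Irr}_\infty(G)$ were smooth too, the whole would be a countable disjoint union of invariant Borel pieces with smooth restrictions, hence smooth.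

By the Glimm–Effros dichotomy of Harrington–Kechris–Louveau (1990), a Borel equivalence relation is either smooth or admits a Borel reduction from $E_0$. So $E_0$ is Borel reducible to $\approx_G$.

**Step 4: conclusion.** Let $\rho:2^{\mathbb N}\to\mathrm{Irr}_\infty(G)$ be a Borel reduction of $E_0$ to $\approx_G$. Define $\theta=\rho\circ\beta$ on $X_0$, and let $\theta$ be constant on the invariant null set $X\setminus X_0$. This is a Borel homomorphism from $E_\Gamma^X$ to $\approx_G$. If it mapped a conull set $X_1$ into one class, then, $\rho$ being a reduction, $\beta$ would map $X_1\cap X_0$ into one $E_0$-class, contradicting Step 2. $\blacksquare$
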